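\title{Continuous Borel representations of parametrized preference orders}

\begin{abstract}
Let $T$ and $X$ be Polish spaces, and for $t\in T$ let $\preceq_t$ be a transitive, reflexive and total relation on a set $B_t\subseteq X$. Suppose that the family $(\preceq_t)_{t\in T}$ is Borel and that the sets $\{y:y\preceq_t x\}$ and $\{y:x\preceq_t y\}$ are closed in $B_t$. We prove that there is a Borel function $f$ on $\{(t,x):x\in B_t\}$ such that every $f(t,\cdot)$ is continuous and $x\preceq_t y$ holds exactly when $f(t,x)\le f(t,y)$. The proof is a Urysohn construction with monotone sets, in which every choice of a point is replaced by a choice from a countable family of Borel cuts, made with Novikov's separation theorem. The result holds for analytic $T$ and $X$, it has a semicontinuous version and a version with prescribed separation, and it fails when $T$ or $X$ is only coanalytic.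
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{preference order} on a set $Y$ is a transitive, reflexive and total binary relation $\preceq$ on $Y$. We write $x\sim y$ if $x\preceq y$ and $y\preceq x$, and $x\prec y$ if $x\preceq y$ but not $y\preceq x$; by totality, $x\prec y$ is the negation of $y\preceq x$. The $\sim$-classes are linearly ordered by $\prec$. A function $u:Y\to\mathbb{R}$ \emph{represents} $\preceq$ if $x\preceq y\iff u(x)\le u(y)$ for all $x,y\in Y$. This is the same as
\begin{equation}\label{eq:rep}
x\preceq y\ \Longrightarrow\ u(x)\le u(y)\qquad\text{and}\qquad x\prec y\ \Longrightarrow\ u(x)<u(y),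
\end{equation}
because the failure of $x\preceq y$ means $y\prec x$. So a representation is an order embedding of the classes into the real line.

Let $Y$ be a topological space. If $u$ is a continuous representation, then $\{y:y\preceq x\}=\{y:u(y)\le u(x)\}$ and $\{y:x\preceq y\}=\{y:u(y)\ge u(x)\}$ are closed. A preference order on $Y$ is called \emph{continuous} if these two sets are closed for every $x\in Y$. Without some such condition there may be no representation at all. The lexicographic order on $\mathbb{R}^2$ is a Borel relation, but a representation $u$ would produce uncountably many disjoint nonempty intervals $(u(a,0),u(a,1))$, $a\in\mathbb{R}$; and indeed $\{y:(0,0)\preceq y\}=\big((0,\infty)\times\mathbb{R}\big)\cup\big(\{0\}\times[0,\infty)\big)$ is not closed.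

This paper is about families of preference orders that depend measurably on a parameter. Let $T$ and $X$ be separable metrizable spaces. For each $t\in T$ let $\preceq_t$ be a preference order on a nonempty set $B_t\subseteq X$, which carries the subspace topology, and put
\[
E=\{(t,x,y):x\preceq_t y\}\subseteq T\times X\times X,\qquad E_t=\{(x,y):x\preceq_t y\},\qquad B=\{(t,x):x\in B_t\}.
\]
A subset of a space is \emph{Borel} if it lies in the $\sigma$-algebra generated by the open subsets of that space. We call $E$ a \emph{section-wise continuous Borel preference order} if $E$ is Borel in $T\times X\times X$ and every $E_t$ is a continuous preference order on $B_t$. If $E$ is Borel, so is $B=\{(t,x):(t,x,x)\in E\}$. A \emph{representation} of $E$ is a function $f:B\to\mathbb{R}$ such that $f(t,\cdot)$ represents $\preceq_t$ for every $t$. It is \emph{section-wise continuous} if every $f(t,\cdot)$ is continuous on $B_t$, and \emph{Borel} if it is Borel measurable on $B$.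

The problem below is taken from \cite{WF}, where it is stated that Question (1) of Mauldin's paper \cite{Mauldin} remains open. We treat it in the following form.

\begin{quote}
\emph{Let $T$ and $X$ be Polish spaces. Does every section-wise continuous Borel preference order have a section-wise continuous Borel representation?}
\end{quote}

The answer is known to be positive when every $\preceq_t$ is well-founded, that is, when the linear order of its classes is a well-ordering. We do not use this result. The answer is positive in general.

\begin{theorem}\label{thm:main}
Let $T$ and $X$ be Polish spaces and let $E$ be a section-wise continuous Borel preference order. Then there is a Borel function $f:B\to[0,1]$ such that $f(t,\cdot)$ is continuous on $B_t$ for every $t\in T$, and $x\preceq_t y\iff f(t,x)\le f(t,y)$ for all $t\in T$ and $x,y\in B_t$.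
\end{theorem}

To state a stronger form we need terms that are used throughout. For $A\subseteq B$ let $A_t=\{x:(t,x)\in A\}$ and $A^c=B\setminus A$. The set $A$ is \emph{decreasing} if $z\preceq_t w\in A_t$ implies $z\in A_t$, and \emph{increasing} if $A_t\ni w\preceq_t z$ implies $z\in A_t$. It is \emph{closed} (\emph{open}) \emph{in sections} if every $A_t$ is closed (open) in $B_t$. Analytic and coanalytic spaces are defined in Section~\ref{sec:analytic}; Polish spaces are analytic. A real function $h$ is \emph{upper} (\emph{lower}) \emph{semicontinuous} if all sets $\{h\ge a\}$ (all sets $\{h\le a\}$) are closed.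

\begin{theorem}\label{thm:analytic}
Let $T$ and $X$ be analytic separable metrizable spaces, and let $E\subseteq T\times X\times X$ be Borel, each $E_t$ being a preference order on a nonempty set $B_t\subseteq X$.
\begin{enumerate}
\item[(1)] $E$ has a section-wise continuous Borel representation if and only if every $E_t$ is continuous.
\item[(2)] $E$ has a Borel representation $f$ with every $f(t,\cdot)$ upper semicontinuous if and only if $\{y:x\preceq_t y\}$ is closed in $B_t$ for all $t\in T$ and $x\in B_t$. The same holds for lower semicontinuity and the sets $\{y:y\preceq_t x\}$.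
\item[(3)] Suppose that every $E_t$ is continuous, and let $P,Q\subseteq B$ be disjoint Borel sets, closed in sections, with $P$ decreasing and $Q$ increasing. Then $E$ has a section-wise continuous Borel representation $f:B\to[0,1]$ with $f\le\frac13$ on $P$ and $f\ge\frac23$ on $Q$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Theorem~\ref{thm:analytic}(1) fails for coanalytic parameter spaces: there are a coanalytic set $T\subseteq 2^\omega$, a Polish space $X$ and a section-wise continuous Borel preference order $E\subseteq T\times X\times X$ with no section-wise continuous Borel representation. It also fails for $T$ Polish and $X$ coanalytic.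
\end{theorem}

\subsection*{Where the difficulty lies}
If $T$ is countable, a function on $B$ is Borel as soon as its sections are, and the orders $\preceq_t$ can be treated one at a time. If $X$ is countable, a quantifier over $B_t$ amounts to a countable union or intersection and preserves Borel sets. The problem begins when both spaces are uncountable, and the first natural attempt shows why. Let $(U_n)_{n\ge1}$ be a countable base of $X$. If the sets $\{y:x\preceq_t y\}$ are closed, then
\begin{equation}\label{eq:base}
x\prec_t y\ \Longrightarrow\ \text{for some } n:\quad x\in U_n\ \text{ and }\ u\prec_t y\ \text{ for all } u\in U_n\cap B_t,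
\end{equation}
since $\{u\in B_t:u\prec_t y\}$ is the complement of $\{u:y\preceq_t u\}$, hence an open neighborhood of $x$ in $B_t$. Let $h(t,y)$ be the sum of the numbers $2^{-n}$ over those $n$ for which $u\prec_t y$ for all $u\in U_n\cap B_t$. The $n$-th condition passes from $x$ to $y$ when $x\preceq_t y$, and for the $n$ in \eqref{eq:base} it holds at $y$ and fails at $x$. By \eqref{eq:rep}, $h$ is a representation. It has two defects.

First, $h(t,\cdot)$ need not be continuous: for the usual order on $B_t=[0,1]$ it jumps at $b$ whenever $U_n=(a,b)$ with $0<a<b\le1$. A continuous representation may have a jump only where the topology of $B_t$ permits one. Second, the $n$-th condition contains a quantifier over the uncountable set $B_t$, so it defines a coanalytic set and in general not a Borel set. The two defects interact. Whether a representation must be continuous across a given cut, or must jump there, depends on the \emph{existence} of certain points in $B_t$, and the set of $t$ for which such points exist is analytic and need not be Borel. One might therefore expect a counterexample. What prevents it is that the continuity of $E_t$ forbids the two demands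 ``be continuous here'' and ``jump here'' to occur together. The demands are then disjoint analytic conditions, and disjoint analytic sets can be separated by a Borel set. Section~\ref{sec:test} shows this on the smallest example; the same example, placed over a space in which separation fails, proves Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}.

The proof of Theorems~\ref{thm:main} and \ref{thm:analytic} has four steps. We find countably many Borel decreasing sets $D_n$ that separate all pairs $x\prec_t y$ (Section~\ref{sec:cuts}). We turn them into countably many pairs $(P,Q)$ of disjoint Borel sets, closed in sections, $P$ decreasing and $Q$ increasing, that still separate all pairs $x\prec_t y$, and we prove a normality property for such pairs (Section~\ref{sec:pairs}). Then Urysohn's construction gives a monotone function that is $0$ on $P$ and $1$ on $Q$, and a weighted sum of these functions is the representation (Section~\ref{sec:urysohn}).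

\section{Analytic sets and separation}\label{sec:analytic}

A space is \emph{Polish} if it is separable and completely metrizable. A separable metrizable space is \emph{analytic} if it is a continuous image of a Polish space (the empty space is allowed). A subset $A$ of a separable metrizable space $Y$ is \emph{analytic} if it is an analytic space in the subspace topology, and \emph{coanalytic in $Y$} if $Y\setminus A$ is analytic. A \emph{coanalytic space} is a space homeomorphic to a coanalytic subset of a Polish space. We write $\mathcal{N}=\omega^\omega$ for the Baire space. The following textbook facts hold in every Polish space $Y$.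
\begin{enumerate}
\item[(A1)] Borel subsets of $Y$ are analytic. Countable unions and countable intersections of analytic subsets of $Y$ are analytic. Finite products of analytic sets, and their continuous images in separable metrizable spaces, in particular their projections, are analytic.
\item[(A2)] (Novikov's separation theorem \cite[Theorem 28.5]{Kechris}.) If $A_0,A_1,\dots\subseteq Y$ are analytic and $\bigcap_nA_n=\emptyset$, then there are Borel sets $A_n'\supseteq A_n$ with $\bigcap_nA_n'=\emptyset$.
\item[(A3)] (Lusin's separation theorem.) If $A_0,A_1\subseteq Y$ are analytic and disjoint, then there is a Borel set $C$ with $A_0\subseteq C\subseteq Y\setminus A_1$. This is (A2) for two sets, with $C=A_0'$.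
\item[(A4)] A set $A\subseteq Y$ is analytic if and only if it is the projection of a closed subset of $Y\times\mathcal{N}$.
\end{enumerate}

Facts (A1)--(A3) remain true when $Y$ is only an analytic space. Indeed, let $\hat Y$ be a Polish space containing $Y$, for instance a completion. Then $Y$ is an analytic subset of $\hat Y$, and the Borel subsets of $Y$ are the traces $Y\cap\hat C$ of the Borel sets $\hat C\subseteq\hat Y$. Such a trace is an intersection of two analytic subsets of $\hat Y$, hence analytic. The closure properties in (A1) are inherited, because being analytic does not depend on the surrounding space. For (A2) and (A3), separate in $\hat Y$ and intersect the separating sets with $Y$. Finite products of analytic spaces are analytic spaces, so (A1)--(A3) are available in all finite products of analytic spaces $T$ and $X$. Nothing else about $T$ and $X$ is used in the proofs of Theorems~\ref{thm:main} and \ref{thm:analytic}.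

In practice (A1) says: a condition is analytic if it is built from Borel conditions by countable conjunctions, countable disjunctions and quantifiers ``there is a point $w\in X$''. One instance occurs often. If $T,X$ are analytic spaces and $A,A'\subseteq T\times X$ are analytic, then
\begin{equation}\label{eq:coan}
\{t\in T:A_t\cap A'_t=\emptyset\}\ \text{ is coanalytic in } T,
\end{equation}
since its complement is the projection of $A\cap A'$.

\section{A test case: limit or gap}\label{sec:test}

The simplest order in which a continuous representation faces a decision is an increasing sequence $0\prec1\prec2\prec\cdots$ with a point $\star$ above it: is the value at $\star$ the supremum of the values at $0,1,2,\dots$, or is it larger? We add points that force one answer or the other.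

Let $\omega+1=\{0,1,2,\dots,\omega\}$ carry the order topology, so that it is a sequence converging to $\omega$. Let $X_0$ be the topological sum
\[
X_0=\omega\ \sqcup\ \{\star\}\ \sqcup\ \mathcal{N}\ \sqcup\ \big(\mathcal{N}\times(\omega+1)\big)
\]
with $\omega$ discrete; $X_0$ is Polish. Define a rank $\rho$ on $X_0$ with values in the linear order $0<1<2<\dots<\infty_1<\infty_2$ by
\[
\rho(n)=\rho(y,n)=n,\qquad \rho(y)=\infty_1,\qquad \rho(\star)=\rho(y,\omega)=\infty_2\qquad(n\in\omega,\ y\in\mathcal{N}).
\]
Each of the countably many level sets of $\rho$ is closed. Let $T$ be a separable metrizable space, let $R_0,R_1\subseteq T\times\mathcal{N}$ be closed, and let $A_0,A_1\subseteq T$ be their projections. Put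
\[
B_t=\omega\ \sqcup\ \{\star\}\ \sqcup\ (R_1)_t\ \sqcup\ \big((R_0)_t\times(\omega+1)\big),\qquad x\preceq_t x'\iff\rho(x)\le\rho(x')\quad(x,x'\in B_t),
\]
and denote the resulting subset of $T\times X_0\times X_0$ by $E(R_0,R_1)$. The set $B$ is closed in $T\times X_0$, as one sees on each of the four summands, and the relation $\rho(x)\le\rho(x')$ is a countable union of products of level sets, so $E(R_0,R_1)$ is Borel. A point $y\in(R_0)_t$ contributes a sequence $(y,n)\sim_t n$ converging to $(y,\omega)\sim_t\star$; it witnesses that $\star$ is a limit. A point $y\in(R_1)_t$ lies strictly between the sequence and $\star$; it witnesses a gap.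

\begin{proposition}\label{prop:test}
Let $E=E(R_0,R_1)$.
\begin{enumerate}
\item[(a)] $E_t$ is continuous if and only if $t\notin A_0\cap A_1$.
\item[(b)] Let $A_0\cap A_1=\emptyset$. Then $E$ has a section-wise continuous Borel representation if and only if there is a Borel set $C\subseteq T$ with $A_0\subseteq C\subseteq T\setminus A_1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $t\notin A_0$, the classes are the sets $\{n\}$, $\{\star\}$ and $(R_1)_t$ (if nonempty). They are open in $B_t$, so every union of classes is clopen. If $t\notin A_1$, then $\rho$ takes the values $n\in\omega$ and $\infty_2$ on $B_t$. The sets $\{\rho\le n\}=\{0,\dots,n\}\cup\big((R_0)_t\times\{0,\dots,n\}\big)$ are clopen in $B_t$, hence so are the sets $\{\rho\ge n\}$; the set $\{\rho\ge\infty_2\}=\bigcap_n\{\rho\ge n\}$ is closed, and $\{\rho\le\infty_2\}=B_t$. If $t\in A_0\cap A_1$, take $y\in(R_0)_t$ and $y'\in(R_1)_t$. Then $\{x:x\preceq_t y'\}$ contains all $(y,n)$ but not their limit $(y,\omega)$.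

(b) Let $f$ be a section-wise continuous Borel representation and let $C=\{t:\sup_nf(t,n)=f(t,\star)\}$. The functions $t\mapsto f(t,n)$ and $t\mapsto f(t,\star)$ are Borel on $T$, so $C$ is Borel. If $t\in A_0$ and $y\in(R_0)_t$, then
\[
f(t,\star)=f(t,(y,\omega))=\lim_nf(t,(y,n))=\lim_nf(t,n)=\sup_nf(t,n),
\]
so $t\in C$. If $t\in A_1$ and $y\in(R_1)_t$, then $\sup_nf(t,n)\le f(t,y)<f(t,\star)$, so $t\notin C$.

Conversely, given $C$, let $f(t,x)=1-2^{-n}$ if $\rho(x)=n$, let $f(t,x)=1$ if $\rho(x)=\infty_1$, and for $\rho(x)=\infty_2$ let $f(t,x)=1$ if $t\in C$ and $f(t,x)=2$ if $t\notin C$. This function is Borel. If $t\in C$, the rank $\infty_1$ does not occur in $B_t$, so $f(t,\cdot)$ is strictly increasing in the rank, and it is continuous because $1-2^{-n}\to1$. If $t\notin C$, then $1-2^{-n}<1<2$ shows that $f(t,\cdot)$ is strictly increasing in the rank, and it is continuous because $t\notin A_0$ makes all classes open.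
\end{proof}

If $T$ is Polish and every $E_t$ is continuous, then $A_0$ and $A_1$ are disjoint analytic sets, and Lusin's theorem provides $C$. This proves Theorem~\ref{thm:main} for the orders $E(R_0,R_1)$. Conversely, by (A4) every pair of disjoint analytic subsets of a Polish space $T$ arises as $(A_0,A_1)$, so Theorem~\ref{thm:main} together with Proposition~\ref{prop:test} implies Lusin's theorem.

Observe how the representation was found. There are two recipes, ``limit'' and ``gap''. The first is admissible on $Z_0=T\setminus A_1$ and the second on $Z_1=T\setminus A_0$. These sets are coanalytic, because a recipe is admissible when \emph{no} point contradicts it, and they cover $T$, because $E_t$ is continuous. We cannot decide in a Borel way whether $t\in Z_0$, but we need not: it is enough to shrink $Z_0$ and $Z_1$ to Borel sets $C$ and $T\setminus C$ that still cover $T$. In the general proof there are countably many recipes, and they have to cover not only the parameters $t$ but, for instance, all triples $(t,x,y)$ with $x\prec_t y$. The next lemma does the shrinking.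

\begin{lemma}[Trimming]\label{lem:trim}
Let $W$ and $Y$ be analytic spaces and let $k$ range over a nonempty countable set. Let $G\subseteq W\times Y$ be analytic, $Z_k\subseteq W$ coanalytic in $W$ and $H_k\subseteq W\times Y$ Borel, and suppose that $G\subseteq\bigcup_k\big((Z_k\times Y)\cap H_k\big)$. Then there are Borel sets $C_k\subseteq Z_k$ with $G\subseteq\bigcup_k\big((C_k\times Y)\cap H_k\big)$. In particular, if $W=\bigcup_kZ_k$, then $W=\bigcup_kC_k$ with Borel sets $C_k\subseteq Z_k$.
\end{lemma}

\begin{proof}
The sets
\[
A_k=G\setminus\big((Z_k\times Y)\cap H_k\big)=G\cap\Big(\big((W\setminus Z_k)\times Y\big)\cup\big((W\times Y)\setminus H_k\big)\Big)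
\]
are analytic, and their intersection is empty by assumption. By (A2) there are Borel sets $A_k'\supseteq A_k$ with $\bigcap_kA_k'=\emptyset$. The set $G\setminus A_k'$ is analytic and contained in $G\setminus A_k\subseteq(Z_k\times Y)\cap H_k$. Its projection to $W$ is analytic and disjoint from the analytic set $W\setminus Z_k$, so by (A3) there is a Borel set $C_k$ that contains this projection and is contained in $Z_k$. Given $(w,y)\in G$, choose $k$ with $(w,y)\notin A_k'$; then $(w,y)\in H_k$ and $w\in C_k$. For the last assertion let $Y$ be a point and $G=H_k=W\times Y$.
\end{proof}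

\section{Monotone hulls and monotone separation}\label{sec:monotone}

From here to the end of Section~\ref{sec:urysohn}, $T$ and $X$ are analytic spaces, $E\subseteq T\times X\times X$ is Borel, each $E_t$ is a preference order on $B_t$, and $(U_n)_{n\ge1}$ is a base of $X$. Continuity is not a standing assumption. We split it into two halves, and each lemma states what it needs. For $z\in B_t$ let ${\downarrow}z=\{w\in B_t:w\preceq_t z\}$ and ${\uparrow}z=\{w\in B_t:z\preceq_t w\}$, where $t$ is clear from the context.
\begin{enumerate}
\item[(U)] For all $t\in T$ and $z\in B_t$ the set ${\uparrow}z$ is closed in $B_t$.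
\item[(L)] For all $t\in T$ and $z\in B_t$ the set ${\downarrow}z$ is closed in $B_t$.
\end{enumerate}
The reversed relation $\{(t,x,y):(t,y,x)\in E\}$ is again Borel and has the same set $B$. Passing to it exchanges ``decreasing'' with ``increasing'' and (U) with (L), so every statement has a dual. The strict relation
\[
S=\{(t,x,y):x\prec_t y\}=\{(t,x,y)\in E:(t,y,x)\notin E\}
\]
is Borel. The complement $A^c$ of a decreasing set is increasing and vice versa; unions and intersections of decreasing sets are decreasing. For $A\subseteq B$ and $C\subseteq T$ let $A|C=A\cap(C\times X)$. Empty sections are decreasing, increasing, open and closed, so $A|C$ inherits each of these properties from $A$. When $t$ is fixed in an argument, we drop it and write $B$, $A$, $\preceq$ for $B_t$, $A_t$, $\preceq_t$.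

For $A\subseteq B$ put
\[
{\downarrow}A=\{(t,z):\exists w\,[(t,w)\in A,\ z\preceq_t w]\},\qquad{\uparrow}A=\{(t,z):\exists w\,[(t,w)\in A,\ w\preceq_t z]\},
\]
the least decreasing and the least increasing set containing $A$, and let $\operatorname{cl}A\subseteq B$ be the set whose section at $t$ is the closure of $A_t$ in $B_t$. If $A$ is analytic, then ${\downarrow}A$ and ${\uparrow}A$ are projections of analytic subsets of $T\times X\times X$, hence analytic. So is $\operatorname{cl}A$: a point $x\in B_t$ lies in the closure of $A_t$ if and only if for every $n$ either $x\notin U_n$ or $A_t\cap U_n\ne\emptyset$, so that, with $\pi_T$ the projection to $T$,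
\[
\operatorname{cl}A=B\cap\bigcap_n\Big[\big(T\times(X\setminus U_n)\big)\cup\big(\pi_T(A\cap(T\times U_n))\times X\big)\Big].
\]

We need the smallest monotone set, closed in sections, that contains a given monotone set. The closure does not suffice: in Section~\ref{sec:test}, for $t\in A_0$, the closure of the decreasing set of points of finite rank contains the points $(y,\omega)$ but not the equivalent point $\star$. For increasing $A$ and decreasing $D$ put
\[
A^+={\uparrow}\operatorname{cl}A,\qquad D^-={\downarrow}\operatorname{cl}D .
\]
The section $(A^+)_t$ depends only on $A_t$, and likewise for $D^-$. These \emph{hulls} are analytic when $A$ and $D$ are. The point of the next lemma is that the two operations need not be iterated, so that the hulls stay analytic.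

\begin{lemma}[Hulls]\label{lem:hull}
\begin{enumerate}
\item[(a)] Assume \textup{(U)}. If $A\subseteq B$ is increasing, then $A^+$ is the least increasing set, closed in sections, that contains $A$. If $D\subseteq B$ is decreasing and $z\in D_t$, then $((D^c)^+)_t\subseteq{\uparrow}z$.
\item[(b)] Assume \textup{(L)}. If $D\subseteq B$ is decreasing, then $D^-$ is the least decreasing set, closed in sections, that contains $D$. If moreover $z\in B_t\setminus D_t$, then $(D^-)_t\subseteq{\downarrow}z$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (b) is dual to (a), so we prove (a). Fix $t$ and drop it. The set $A^+$ is increasing and contains $A$, and every closed increasing set containing $A$ contains $\operatorname{cl}A$ and then $A^+$. It remains to show that $A^+$ is closed. Let $z\in B\setminus A^+$. No point of $\operatorname{cl}A$ is $\preceq z$, so by totality $\operatorname{cl}A\subseteq\{y:z\prec y\}$.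

Suppose first that there is $v$ with $z\prec v$ and $v\preceq a$ for all $a\in A$. Then ${\uparrow}v$ is increasing, closed by (U), and contains $A$, hence $A^+$. Its complement is an open neighborhood of $z$ that misses $A^+$.

Otherwise, for every $v$ with $z\prec v$ there is $a\in A$ with $a\prec v$, and so $v\in A$ because $A$ is increasing. Thus $A\subseteq\operatorname{cl}A\subseteq\{y:z\prec y\}\subseteq A$. Hence $A$ is closed, $A^+=A$, and the complement of $A$ is an open neighborhood of $z$ that misses $A^+$.

For the last assertion, let $z\in D$. A point $w\notin D$ cannot satisfy $w\preceq z$, so $z\prec w$. Thus $D^c$ is contained in the closed increasing set ${\uparrow}z$, and so is its hull.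
\end{proof}

In particular an increasing section that is closed equals its hull, and dually. Next we need Lusin's theorem with monotone separating sets. A Borel set given by (A3) need not be decreasing, and the set ${\downarrow}D$ generated by a Borel set $D$ need not be Borel; alternating the two operations infinitely often repairs both defects. No continuity assumption enters.

\begin{lemma}[Monotone separation]\label{lem:sep}
Let $P,Q\subseteq B$ be disjoint analytic sets, $P$ decreasing and $Q$ increasing.
\begin{enumerate}
\item[(a)] There is a Borel decreasing set $D$ with $P\subseteq D\subseteq Q^c$.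
\item[(b)] If $Q$ is closed in sections, $D$ can be taken open in sections.
\item[(c)] If $P$ is closed in sections, $D$ can be taken closed in sections.
\item[(d)] If $P$ and $Q$ are closed in sections, there are disjoint Borel sets $P'\supseteq P$ and $Q'\supseteq Q$, closed in sections, with $P'$ decreasing and $Q'$ increasing.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (A3), and since $B$ is Borel, every analytic set $P'\subseteq Q^c$ is contained in a Borel set $O\subseteq Q^c$. Choose a Borel set $D_0$ with $P\subseteq D_0\subseteq Q^c$. Suppose that a Borel set $D_i\subseteq Q^c$ is given. The analytic set ${\downarrow}D_i$ is disjoint from $Q$: if $z\preceq_t d$ with $d\in(D_i)_t$ and $z\in Q_t$, then $d\in Q_t$, as $Q$ is increasing. Choose a Borel set $D_{i+1}$ with ${\downarrow}D_i\subseteq D_{i+1}\subseteq Q^c$. Then $D=\bigcup_iD_i$ is Borel, $P\subseteq D\subseteq Q^c$, and ${\downarrow}D=\bigcup_i{\downarrow}D_i\subseteq\bigcup_iD_{i+1}\subseteq D$, so $D$ is decreasing.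

(b) It suffices to show that every analytic set $P'\subseteq Q^c$ is contained in a Borel set $O\subseteq Q^c$ that is open in sections; then all $D_i$ in (a) can be taken open in sections, and so is their union. The sets $Z_n=\{t:U_n\cap Q_t=\emptyset\}$ are coanalytic by \eqref{eq:coan}. If $(t,x)\in P'$, then $x$ lies in the open subset $B_t\setminus Q_t$ of $B_t$, so there is $n$ with $x\in U_n$ and $t\in Z_n$. Lemma~\ref{lem:trim}, with $W=T$, $Y=X$, $G=P'$ and $H_n=T\times U_n$, gives Borel sets $C_n\subseteq Z_n$ with $P'\subseteq\bigcup_n(C_n\times U_n)$. Let $O=B\cap\bigcup_n(C_n\times U_n)$. It is Borel, $O_t=B_t\cap\bigcup\{U_n:t\in C_n\}$ is open in $B_t$, and $O$ misses $Q$ because $C_n\subseteq Z_n$.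

(c) The dual of (b) gives a Borel increasing set $D'$, open in sections, with $Q\subseteq D'\subseteq P^c$. Take $D=(D')^c$.

(d) By (c) there is a Borel decreasing set $P'$, closed in sections, with $P\subseteq P'\subseteq Q^c$. By (b) for $P'$ and $Q$ there is a Borel decreasing set $O$, open in sections, with $P'\subseteq O\subseteq Q^c$. Take $Q'=O^c$.
\end{proof}

\section{Countably many Borel cuts}\label{sec:cuts}

The function $h$ of Section~\ref{sec:intro} was built from the analytic decreasing sets $P_n={\downarrow}\big(B\cap(T\times U_n)\big)$: by totality, $(t,y)\in P_n^c$ says precisely that $u\prec_t y$ for all $u\in U_n\cap B_t$. We enlarge the $P_n$ to Borel decreasing sets. A careless enlargement could swallow the points $y$ that $P_n$ was meant to exclude, so we first fix, by trimming, Borel sets of points that must stay outside.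

\begin{lemma}[Cuts]\label{lem:cuts}
Assume \textup{(U)}. There are Borel decreasing sets $D_1,D_2,\dots\subseteq B$ such that whenever $x\prec_t y$ there is $n$ with $x\in(D_n)_t$ and $y\notin(D_n)_t$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:trim} with $W=T\times X$, $Y=X$, $G=\{((t,y),x):x\prec_t y\}$, $Z_n=P_n^c$ and $H_n=W\times U_n$. The set $G$ is a copy of $S$, hence Borel; $Z_n$ is coanalytic in $W$, its complement being $P_n\cup(W\setminus B)$; and \eqref{eq:base} says that $G\subseteq\bigcup_n\big((Z_n\times Y)\cap H_n\big)$. We obtain Borel sets $C_n\subseteq P_n^c$ such that whenever $x\prec_t y$ there is $n$ with $x\in U_n$ and $(t,y)\in C_n$. Since $P_n^c$ is increasing, the analytic increasing set ${\uparrow}C_n$ is disjoint from $P_n$. By Lemma~\ref{lem:sep}(a) there is a Borel decreasing set $D_n$ with $P_n\subseteq D_n\subseteq({\uparrow}C_n)^c$. If $x\prec_t y$ and $n$ is as above, then $(t,x)\in P_n\subseteq D_n$ and $(t,y)\in C_n\subseteq{\uparrow}C_n$, so $(t,y)\notin D_n$.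
\end{proof}

We fix such sets $D_n$, call them \emph{cuts}, and say that $D_n$ \emph{cuts between $x$ and $y$} if $x\in(D_n)_t$ and $y\notin(D_n)_t$. For $i,j\ge1$ put
\[
H_{ij}=\{(t,x,y):(t,x)\in D_i,\ (t,y)\in D_j^c\},
\]
a Borel set. By \eqref{eq:rep}, the function $\sum_n2^{-n}\mathbf{1}_{D_n^c}$ is already a Borel representation of $E$; what is missing is control of the topology of the sections $(D_n)_t$. The semicontinuous case shows how to gain it, in a form that needs only one hull. It is not used in the proof of Theorem~\ref{thm:main}.

\begin{proof}[Proof of Theorem~\ref{thm:analytic}(2)]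
If $f$ is a representation with upper semicontinuous sections, then ${\uparrow}x=\{y:f(t,y)\ge f(t,x)\}$ is closed, so (U) holds. Conversely, assume (U). We want to replace the cuts by cuts that are open in sections. By Lemma~\ref{lem:sep}(b) we can pass an open cut between $D_i$ and $D_j^c$ over those $t$ for which the hull of $D_j^c$ misses $D_i$, so we let
\[
Z_{ij}=\{t:((D_j^c)^+)_t\cap(D_i)_t=\emptyset\},
\]
which is coanalytic by \eqref{eq:coan}. We claim that $S\subseteq\bigcup_{i,j}\big((Z_{ij}\times X^2)\cap H_{ij}\big)$. Fix $t$ and $x\prec y$.

If $x\prec z\prec y$ for some $z$, let $D_i$ cut between $x$ and $z$ and let $D_j$ cut between $z$ and $y$. By Lemma~\ref{lem:hull}(a), $(D_j^c)^+\subseteq{\uparrow}z$, and ${\uparrow}z$ misses $D_i$ because $z\notin D_i$ and $D_i$ is decreasing. So $t\in Z_{ij}$, and $x\in D_i$, $y\notin D_j$.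

If there is no such $z$, let $D_i$ cut between $x$ and $y$ and put $j=i$. Then ${\uparrow}y\subseteq D_i^c$ since $y\notin D_i$. Conversely, $w\notin D_i$ implies $x\prec w$, which excludes $w\prec y$, so that $y\preceq w$. Thus $D_i^c={\uparrow}y$ is closed and equals its hull, and $t\in Z_{ii}$.

By Lemma~\ref{lem:trim} there are Borel sets $C_{ij}\subseteq Z_{ij}$ with $S\subseteq\bigcup_{i,j}\big((C_{ij}\times X^2)\cap H_{ij}\big)$. The analytic sets $D_i|C_{ij}$ and $(D_j^c)^+|C_{ij}$ are disjoint, and the second is increasing and closed in sections. Lemma~\ref{lem:sep}(b) gives a Borel decreasing set $O_{ij}$, open in sections, that contains $D_i|C_{ij}$ and misses $D_j^c|C_{ij}$. If $x\prec_t y$, choose $i,j$ with $t\in C_{ij}$ and $(t,x,y)\in H_{ij}$; then $(t,x)\in O_{ij}$ and $(t,y)\notin O_{ij}$.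

Enumerate the $O_{ij}$ as $(O_n)_{n\ge1}$ and let $f=\sum_n2^{-n}\mathbf{1}_{O_n^c}=1-\sum_n2^{-n}\mathbf{1}_{O_n}$. It is Borel and satisfies \eqref{eq:rep} in every section. If $f(t,x)<a$, then $\sum_{n\in I}2^{-n}>1-a$ for some finite set $I$ of indices $n$ with $x\in(O_n)_t$, and $f(t,\cdot)<a$ on the open neighborhood $B_t\cap\bigcap_{n\in I}(O_n)_t$ of $x$. So $f(t,\cdot)$ is upper semicontinuous.

The statement on lower semicontinuity follows by duality: $f$ represents $E$ with lower semicontinuous sections if and only if $-f$ represents the reversed relation with upper semicontinuous sections.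
\end{proof}

\section{Closed pairs and interpolation}\label{sec:pairs}

A continuous monotone function $g$ with $g(x)=0$ and $g(y)=1$ gives rise to the disjoint closed sets $\{g\le0\}\ni x$ and $\{g\ge1\}\ni y$, one decreasing and one increasing. This suggests the following notion. A \emph{closed pair} is a pair $(P,Q)$ of disjoint Borel subsets of $B$, closed in sections, with $P$ decreasing and $Q$ increasing.

\begin{lemma}[Closed pairs]\label{lem:pairs}
Assume \textup{(U)} and \textup{(L)}. There are closed pairs $(P_n,Q_n)$, $n\ge1$, such that whenever $x\prec_t y$ there is $n$ with $x\in(P_n)_t$ and $y\in(Q_n)_t$.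
\end{lemma}

\begin{proof}
Now both $D_i$ and $D_j^c$ have to be closed up, and the hulls must remain disjoint. Let
\[
Z_{ij}=\{t:(D_i^-)_t\cap((D_j^c)^+)_t=\emptyset\},
\]
which is coanalytic by \eqref{eq:coan}. We claim that $S\subseteq\bigcup_{i,j}\big((Z_{ij}\times X^2)\cap H_{ij}\big)$. Fix $t$ and $x\prec y$. One intermediate point $z$ is no longer enough, since the bounds ${\downarrow}z$ and ${\uparrow}z$ for the two hulls meet at $z$. We distinguish cases according to whether there are two.

Suppose that $x\prec z_1\prec z_2\prec y$ for some $z_1,z_2$. Let $D_i$ cut between $x$ and $z_1$ and let $D_j$ cut between $z_2$ and $y$. By Lemma~\ref{lem:hull}, $D_i^-\subseteq{\downarrow}z_1$ and $(D_j^c)^+\subseteq{\uparrow}z_2$, and these two sets are disjoint because $z_1\prec z_2$. So $t\in Z_{ij}$, and $x\in D_i$, $y\notin D_j$.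

Otherwise at most one class lies strictly between $x$ and $y$. Let $z$ be a member of this class if there is one, and $z=y$ if not. Then $x\prec z\preceq y$, and nothing lies strictly between $x$ and $z$, so $B$ is the disjoint union of ${\downarrow}x$ and ${\uparrow}z$. Let $D_i$ cut between $x$ and $z$ and put $j=i$. Since ${\downarrow}x\subseteq D_i$ and ${\uparrow}z\subseteq D_i^c$, we have $D_i={\downarrow}x$ and $D_i^c={\uparrow}z$. Both sets are closed, by (L) and (U), so they equal their hulls and $t\in Z_{ii}$. Also $x\in D_i$ and $y\in{\uparrow}z=D_i^c$.

By Lemma~\ref{lem:trim} there are Borel sets $C_{ij}\subseteq Z_{ij}$ with $S\subseteq\bigcup_{i,j}\big((C_{ij}\times X^2)\cap H_{ij}\big)$. The sets $D_i^-|C_{ij}$ and $(D_j^c)^+|C_{ij}$ are disjoint, analytic and closed in sections, the first decreasing and the second increasing. Lemma~\ref{lem:sep}(d) gives a closed pair $(P_{ij},Q_{ij})$ with $D_i|C_{ij}\subseteq P_{ij}$ and $D_j^c|C_{ij}\subseteq Q_{ij}$. If $x\prec_t y$, choose $i,j$ with $t\in C_{ij}$ and $(t,x,y)\in H_{ij}$; then $x\in(P_{ij})_t$ and $y\in(Q_{ij})_t$. Enumerate these pairs.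
\end{proof}

Urysohn's construction rests on normality: between a closed set and an open set containing it one can insert an open set together with its closure. We need this for closed pairs $(P,Q)$, with Borel decreasing sets $P\subseteq O\subseteq F\subseteq Q^c$, $O$ open and $F$ closed in sections. For a single order this is immediate: if some point $m$ lies in $M=B\setminus(P\cup Q)$, take $O=\{w:w\prec m\}$ and $F={\downarrow}m$, and if $M=\emptyset$, take $O=F=P$. With parameters this would require a Borel choice of $m(t)\in M_t$, and even the set of $t$ with $M_t\ne\emptyset$ need not be Borel: in Section~\ref{sec:test} with $R_0=\emptyset$, take for $P_t$ the points of finite rank and $Q_t=\{\star\}$; then $M_t=(R_1)_t$. Nor can we simply apply Lemma~\ref{lem:sep} twice: for $B_t=[0,1]$, $P_t=\{0\}$, $Q_t=\{1\}$, part (b) may return $O_t=[0,1)$, and no $F$ exists. We need a cut with room on both sides, and the countable family $(D_n)$ replaces the points $m$ that cannot be chosen.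

\begin{lemma}[Interpolation]\label{lem:interp}
Assume \textup{(U)} and \textup{(L)}, and let $(P,Q)$ be a closed pair. There are Borel decreasing sets $O$ and $F$, with $O$ open in sections and $F$ closed in sections, such that $P\subseteq O\subseteq F\subseteq Q^c$.
\end{lemma}

\begin{proof}
Put $K_0=P$ and $K_n=(D_n\cup P)\cap Q^c$ for $n\ge1$. These sets are decreasing, satisfy $P\subseteq K_n\subseteq Q^c$, and are Borel because $P$ and $Q$ are Borel. Hence $K_n^-$ and $(K_n^c)^+$ are analytic, and by \eqref{eq:coan} the set
\[
Z_n=\{t:(K_n^-)_t\cap Q_t=\emptyset\ \text{ and }\ ((K_n^c)^+)_t\cap P_t=\emptyset\}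
\]
of parameters at which $K_n$ has room on both sides is coanalytic. We claim that $T=\bigcup_{n\ge0}Z_n$. Fix $t$ and let $M=B\setminus(P\cup Q)$, a union of classes.

If $M=\emptyset$, then $P^c=Q$ is closed. If $M$ is the class of a point $m$, then $P^c={\uparrow}m$: a point of ${\uparrow}m$ is not in $P$, since $m\notin P$ and $P$ is decreasing; and a point of $P^c$ lies in $M$, so is equivalent to $m$, or in $Q$, so is $\succ m$, since $m\notin Q$ and $Q$ is increasing. By (U), $P^c$ is again closed. In both cases $K_0^-=P$ misses $Q$ and $(K_0^c)^+=P^c$ misses $P$, so $t\in Z_0$.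

If $M$ contains points $m\prec m'$, let $D_n$ cut between $m$ and $m'$. Then $m\in K_n$ because $m\in D_n$ and $m\notin Q$, and $m'\notin K_n$ because $m'\notin D_n\cup P$. By Lemma~\ref{lem:hull}, $K_n^-\subseteq{\downarrow}m'$, which misses $Q$ since $m'\notin Q$ and $Q$ is increasing, and $(K_n^c)^+\subseteq{\uparrow}m$, which misses $P$ since $m\notin P$ and $P$ is decreasing. So $t\in Z_n$.

By Lemma~\ref{lem:trim} there are Borel sets $C_n\subseteq Z_n$ that cover $T$. The sets $C_n'=C_n\setminus\bigcup_{k<n}C_k$ form a Borel partition of $T$. Let $K=\bigcup_nK_n|C_n'$, a Borel decreasing set with $K_t=(K_n)_t$ for $t\in C_n'$. As hulls are formed section by section, $K^-\cap Q=\emptyset$ and $(K^c)^+\cap P=\emptyset$. Lemma~\ref{lem:sep}(b) for $P$ and $(K^c)^+$ gives a Borel decreasing set $O$, open in sections, that contains $P$ and misses $K^c$, so $P\subseteq O\subseteq K$. Lemma~\ref{lem:sep}(c) for $K^-$ and $Q$ gives a Borel decreasing set $F$, closed in sections, with $K\subseteq K^-\subseteq F\subseteq Q^c$.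
\end{proof}

\section{Urysohn functions and the representation}\label{sec:urysohn}

\begin{lemma}\label{lem:urysohn}
Assume \textup{(U)} and \textup{(L)}, and let $(P,Q)$ be a closed pair. There is a Borel function $g:B\to[0,1]$ such that every $g(t,\cdot)$ is continuous on $B_t$, $g=0$ on $P$, $g=1$ on $Q$, and $x\preceq_t y$ implies $g(t,x)\le g(t,y)$.
\end{lemma}

\begin{proof}
Let $\Delta_k=\{j2^{-k}:0\le j\le2^k\}$ and $\Delta=\bigcup_k\Delta_k$. We define Borel decreasing sets $F_r$ for $r\in\Delta\setminus\{1\}$, closed in sections, and $O_r$ for $r\in\Delta\setminus\{0\}$, open in sections, such that $O_r\subseteq F_r$ for $0<r<1$, and $F_r\subseteq O_{r'}$ whenever $r<r'$ are consecutive in some $\Delta_k$. Start with $F_0=P$ and $O_1=Q^c$. If the sets with indices in $\Delta_k$ are defined and $r<r'$ are consecutive in $\Delta_k$, then $(F_r,O_{r'}^c)$ is a closed pair, and for $q=(r+r')/2$ Lemma~\ref{lem:interp} gives $O_q$ and $F_q$ with $F_r\subseteq O_q\subseteq F_q\subseteq O_{r'}$. This defines the sets with indices in $\Delta_{k+1}$.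

For arbitrary $r<r'$ in $\Delta$, take $k$ with $r,r'\in\Delta_k$, and let $r=r_0<r_1<\dots<r_l=r'$ be the elements of $\Delta_k$ between them. The chain $F_{r_0}\subseteq O_{r_1}\subseteq F_{r_1}\subseteq\dots\subseteq O_{r_l}$ shows that
\begin{equation}\label{eq:chain}
F_r\subseteq O_{r'}\quad\text{for } r<r'\le1,\qquad\text{and}\qquad F_r\subseteq O_{r'}\subseteq F_{r'}\quad\text{for } r<r'<1 .
\end{equation}
Define $g(t,x)=\inf\big(\{r\in\Delta\setminus\{1\}:(t,x)\in F_r\}\cup\{1\}\big)$. Below, $r$ ranges over $\Delta$.

For $0<a\le1$ we have $\{g<a\}=\bigcup_{r<a}F_r$ by the definition of the infimum, and $\bigcup_{r<a}F_r=\bigcup_{0<r<a}O_r$ by \eqref{eq:chain}, since for $r<a$ there is $r'\in\Delta$ with $r<r'<a$. For $0\le a<1$ we have $\{g>a\}=\bigcup_{a<r<1}F_r^c$. Indeed, if $g(t,x)>a$, pick $r$ with $a<r<g(t,x)$; then $(t,x)\notin F_r$. Conversely, if $(t,x)\notin F_r$ with $a<r<1$, then $(t,x)\notin F_{r'}$ for all $r'\le r$ by \eqref{eq:chain}, so $g(t,x)\ge r>a$. For the remaining values of $a$ the sets $\{g<a\}$ and $\{g>a\}$ are $\emptyset$ or $B$. Thus all these sets are Borel and open in sections, so $g$ is Borel and every $g(t,\cdot)$ is continuous.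

If $x\preceq_t y$, then $(t,y)\in F_r$ implies $(t,x)\in F_r$, so $g(t,x)\le g(t,y)$. Finally $g=0$ on $F_0=P$, and $g=1$ on $Q$ because $F_r\subseteq O_1=Q^c$ for all $r<1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:analytic}(1),(3)]
Let $T$ and $X$ be analytic spaces and let every $E_t$ be continuous, so that (U) and (L) hold. Let $(P_n,Q_n)_{n\ge1}$ be the closed pairs of Lemma~\ref{lem:pairs}, let $g_n$ be the function of Lemma~\ref{lem:urysohn} for $(P_n,Q_n)$, and put
\[
f_0=\sum_{n\ge1}2^{-n}g_n:B\to[0,1].
\]
This function is Borel, and its sections are continuous because the series converges uniformly. If $x\preceq_t y$, then $g_n(t,x)\le g_n(t,y)$ for all $n$. If $x\prec_t y$, then in addition $g_n(t,x)=0<1=g_n(t,y)$ for some $n$. So every $f_0(t,\cdot)$ satisfies \eqref{eq:rep}, and $f_0$ is a representation. Since Polish spaces are analytic, this proves Theorem~\ref{thm:main}, and it proves the ``if'' part of Theorem~\ref{thm:analytic}(1). The ``only if'' part was observed at the beginning of Section~\ref{sec:intro}.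

For (3), let $g$ be the function of Lemma~\ref{lem:urysohn} for the closed pair $(P,Q)$ and put $f=\frac13f_0+\frac23g$. It is Borel with continuous sections and values in $[0,1]$. It satisfies \eqref{eq:rep}, because $f_0$ does and $g$ is monotone. On $P$ we have $f=\frac13f_0\le\frac13$, and on $Q$ we have $f\ge\frac23g=\frac23$.
\end{proof}

\begin{remark}
Condition (U) enters through \eqref{eq:base}, which makes countably many cuts suffice, and through the hulls $A^+$; condition (L) enters through the hulls $D^-$; and both are used for the closedness of the sets ${\downarrow}x$, ${\uparrow}z$, ${\uparrow}m$ in the cases of Lemmas~\ref{lem:pairs} and \ref{lem:interp} where few points lie in between. Totality is what bounds a cut by a single point in Lemma~\ref{lem:hull}. That $E$ is Borel makes $B$ and $S$ Borel and ${\downarrow}A$, ${\uparrow}A$ analytic. The assumption $B_t\ne\emptyset$ is not used. That $T$ and $X$ are analytic is used through (A1)--(A3), and the next section shows that it cannot be weakened to coanalytic.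
\end{remark}

\section{Coanalytic spaces}\label{sec:sharp}

By Proposition~\ref{prop:test}, a counterexample needs a space $T$ in which the projections of two closed subsets of $T\times\mathcal{N}$ are disjoint but not separated by a Borel set. Such a space is obtained from two coanalytic sets for which Lusin's theorem fails. Their existence is classical; we include a proof, which uses two more textbook facts.
\begin{enumerate}
\item[(A5)] There is a coanalytic set $V\subseteq2^\omega\times2^\omega$ that is universal: every coanalytic subset of $2^\omega$ is a section $V_s=\{x:(s,x)\in V\}$ for some $s\in2^\omega$.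
\item[(A6)] (Reduction property \cite[\S 35]{Kechris}.) If $V^0,V^1\subseteq2^\omega$ are coanalytic, there are disjoint coanalytic sets $W_0\subseteq V^0$ and $W_1\subseteq V^1$ with $W_0\cup W_1=V^0\cup V^1$.
\end{enumerate}

\begin{lemma}\label{lem:insep}
There are disjoint coanalytic sets $W_0,W_1\subseteq2^\omega$ such that no Borel set $C\subseteq 2^\omega$ satisfies $W_0\subseteq C\subseteq2^\omega\setminus W_1$.
\end{lemma}

\begin{proof}
Fix a homeomorphism $s\mapsto(s_0,s_1)$ from $2^\omega$ onto $2^\omega\times2^\omega$, let $V$ be as in (A5), and put $V^i=\{s:s\in V_{s_i}\}$ for $i=0,1$. The complement of $V^i$ is the projection to the second coordinate of the intersection of the closed set $\{(s_i,s):s\in2^\omega\}$ with the analytic complement of $V$, so $V^i$ is coanalytic. Let $W_0,W_1$ be given by (A6). Then $V^0\setminus V^1\subseteq W_0$ and $V^1\setminus V^0\subseteq W_1$. Suppose that $C$ is Borel with $W_0\subseteq C\subseteq2^\omega\setminus W_1$. Both $C$ and its complement are coanalytic, so there is $s$ with $V_{s_0}=2^\omega\setminus C$ and $V_{s_1}=C$. If $s\in C$, then $s\in V^1\setminus V^0\subseteq W_1$, which contradicts $C\cap W_1=\emptyset$.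 If $s\notin C$, then $s\in V^0\setminus V^1\subseteq W_0\subseteq C$, again a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Coanalytic $T$, Polish $X$.} Let $W_0,W_1$ be as in Lemma~\ref{lem:insep} and let $T=W_0\cup W_1$; its complement in $2^\omega$ is an intersection of two analytic sets, so $T$ is coanalytic. By (A4) there are closed sets $\hat R_0,\hat R_1\subseteq2^\omega\times\mathcal{N}$ with projections $2^\omega\setminus W_1$ and $2^\omega\setminus W_0$, respectively. Let $R_i=\hat R_i\cap(T\times\mathcal{N})$. The projections of $R_0$ and $R_1$ to $T$ are $A_0=T\setminus W_1=W_0$ and $A_1=T\setminus W_0=W_1$, which are disjoint. By Proposition~\ref{prop:test}(a), $E=E(R_0,R_1)\subseteq T\times X_0\times X_0$ is a section-wise continuous Borel preference order. If it had a section-wise continuous Borel representation, Proposition~\ref{prop:test}(b) would give a Borel subset $C$ of $T$ with $W_0\subseteq C\subseteq T\setminus W_1$. Writing $C=\hat C\cap T$ with $\hat C$ Borel in $2^\omega$, we would have $W_0\subseteq\hat C\subseteq2^\omega\setminus W_1$, contrary to Lemma~\ref{lem:insep}.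

\emph{Polish $T'$, coanalytic $X'$.} We move the set $T$ from the parameter space into the space of points. Keep $T$, $E$ and $B$. Let $T'=2^\omega$ and $X'=(T\times X_0)\sqcup\{\bullet\}$ with $\bullet$ isolated. The complement of $X'$ in the Polish space $(2^\omega\times X_0)\sqcup\{\bullet\}$ is $(2^\omega\setminus T)\times X_0$, which is analytic, so $X'$ is a coanalytic space. Put $B'_t=\{\bullet\}\cup(\{t\}\times B_t)$ for $t\in T$ and $B'_t=\{\bullet\}$ for $t\in T'\setminus T$. Order $\{t\}\times B_t$ by $(t,x)\preceq'_t(t,y)\iff x\preceq_t y$, and place $\bullet$ strictly below all other points. The resulting set $E'\subseteq T'\times X'\times X'$ is the union of $T'\times\{\bullet\}\times\{\bullet\}$ and the two sets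
\[
\{(t,\bullet,(s,y)):s=t,\ (s,y)\in B\},\qquad\{(t,(s,x),(s',y)):s=s'=t,\ (s,x,y)\in E\},
\]
where $s,s'$ range over $T$. The conditions $s=t$ and $s'=t$ are closed, and the other conditions are continuous preimages of the Borel sets $B\subseteq T\times X_0$ and $E\subseteq T\times X_0\times X_0$, so $E'$ is Borel. Each $E'_t$ is continuous. For $t\notin T$ the set $B'_t$ is a point. For $t\in T$ it is a homeomorphic copy of $B_t$ together with the isolated least point $\bullet$; the principal lower and upper sets of $\bullet$ are $\{\bullet\}$ and $B'_t$, and those of $(t,x)$ are $\{\bullet\}\cup(\{t\}\times{\downarrow}x)$ and $\{t\}\times{\uparrow}x$, all closed. If $f'$ were a section-wise continuous Borel representation of $E'$, then its composition $f(t,x)=f'(t,(t,x))$ with the continuous map $(t,x)\mapsto(t,(t,x))$ from $B$ to $B'$ would be a section-wise continuous Borel representation of $E$, which does not exist.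
\end{proof}

All orders in these two examples are well-founded: in the first example the classes have order type $\omega+1$ or $\omega+2$, and the second example only adds a least point. So well-foundedness does not rescue the statement over coanalytic spaces.

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Mauldin}
R.~D.~Mauldin, \emph{Measurable representations of preference orders}.

\bibitem{WF}
\emph{Representations of well-founded preference orders},
\texttt{http://www.wmst.unt.edu/\textasciitilde mauldin/papers/no48.pdf}.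

\end{thebibliography}
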